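# Hamilton saturated hypergraphs with $\Theta(n^{\ell})$ edges

## 1. Overlapping cycles, saturation, and the function $\mathrm{sat}(n,k,\ell)$

Throughout, $1\le \ell<k$ are fixed integers and $d:=k-\ell$. Half-open integer intervals are written $[a,b)=\{a,a+1,\dots,b-1\}$.

**Definition ($k$-graph, complement, $H+e$).** A $k$-graph $H$ on a vertex set $V$ is a set of $k$-element subsets of $V$, called edges; $|H|$ is the number of edges. The complement $H^c$ consists of the $k$-subsets of $V$ that are not edges. For $e\in H^c$, the $k$-graph $H+e$ is $H$ with the edge $e$ added. (When we write $H+e$ for a set $e$ that may already be an edge, we mean $H\cup\{e\}$.)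

Example: on $V=\{1,2,3,4\}$ the $3$-graph $H=\{123,124\}$ has $H^c=\{134,234\}$, and $H+134$ has three edges.

**Definition ($\ell$-overlapping cycle).** An $\ell$-overlapping cycle is a $k$-graph in which, for some cyclic ordering of its vertices, every edge consists of $k$ consecutive vertices and every two consecutive edges share exactly $\ell$ vertices. On $n$ vertices it is denoted $C^{(k)}_n(\ell)$. Consecutive edges are shifts of each other by $d$, so $d$ must divide $n$, and there are $N:=n/d$ edges.

Example: $C^{(4)}_8(2)$ on $0,1,\dots,7$ has the four edges $0123,\ 2345,\ 4567,\ 6701$. The cycle $C^{(3)}_5(2)$ has the five edges $012,123,234,340,401$.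

**Definition ($\ell$-Hamiltonian).** A $k$-graph is $\ell$-Hamiltonian if it contains a spanning $C^{(k)}_n(\ell)$. We use this form of the definition all the time: take the *positions* $\mathbb Z_n$ and the *windows*
$$W_i=[id,\,id+k)\pmod n,\qquad i\in\mathbb Z_N .$$
A $k$-graph on $n$ vertices is $\ell$-Hamiltonian if and only if its vertices can be placed bijectively on the positions so that all $N$ windows become edges.

Example: the complete $k$-graph is $\ell$-Hamiltonian for all large $n$ divisible by $d$. A $k$-graph with an isolated vertex is never $\ell$-Hamiltonian, since every position lies in some window.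

**Definition ($\ell$-Hamiltonian saturated).** $H$ is $\ell$-Hamiltonian saturated if $H$ is not $\ell$-Hamiltonian but $H+e$ is, for every $e\in H^c$.

Example: let $2\ell<k$ and let $H$ be the complete $k$-graph on $n-1$ vertices together with an isolated vertex $v$, with $n$ large and $d\mid n$. It is not $\ell$-Hamiltonian. Every $e\in H^c$ contains $v$. Since $\ell<d$, the position $\ell$ lies in $W_0=[0,k)$ but not in $W_{-1}=[-d,\ell)$ or $W_1=[d,d+k)$, so it lies in $W_0$ only. Put $e$ on $W_0$ with $v$ on position $\ell$ and place the other vertices arbitrarily: all other windows avoid $v$ and are edges. So $H$ is saturated, with $\binom{n-1}{k}$ edges. For graphs ($k=2$, $\ell=1$) a complete graph on $n-1\ge3$ vertices with one pendant edge $va$ is saturated: every new edge is some $vb$ with $b\neq a$, and a Hamilton path from $a$ to $b$ in the complete graph closes up through $v$.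

**Definition ($\mathrm{sat}$).** For $d\mid n$, $\mathrm{sat}(n,k,\ell)$ is the smallest number of edges in an $\ell$-Hamiltonian saturated $k$-graph on $n$ vertices.

Example: $\mathrm{sat}(3,2,1)=2$. Two edges of a triangle form a saturated graph, while with at most one edge present, adding one more gives at most two edges and no triangle.

The examples above have far too many edges, and we ask how few suffice. Asymptotic statements are for $n\to\infty$ through multiples of $d$, with $k,\ell$ fixed and implied constants depending only on $k,\ell$. The following is known and will be quoted.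

* Clark and Entringer proved $\mathrm{sat}(n,2,1)=\lceil 3n/2\rceil$ for $n$ large enough.
* $\mathrm{sat}(n,k,\ell)=\Omega(n^\ell)$ for all $k\ge2$, $1\le\ell\le k-1$ (we prove this below).
* $\mathrm{sat}(n,k,k-1)=\Theta(n^{k-1})$ for all $k\ge2$.
* **Theorem A.** For all $k\ge3$ and $\ell=1$, as well as for all $\frac45k\le\ell\le k-1$, $\mathrm{sat}(n,k,\ell)=\Theta(n^\ell)$.

The conjecture, which comes from the paper "Hamilton saturated hypergraphs of essentially minimum size", is that the same order holds for every pair $(k,\ell)$. The smallest pair that the quoted results leave out is $(k,\ell)=(4,2)$. We show that the conjecture is true.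

**Theorem 1.** For all $k\ge2$ and $1\le\ell\le k-1$: $\mathrm{sat}(n,k,\ell)=\Theta(n^\ell)$.

The cases $\ell=1$ (Clark and Entringer for $k=2$, Theorem A for $k\ge3$) and $\ell=k-1$ are quoted. What remains is $\ell\ge2$, $d\ge2$, hence $k\ge4$. There we prove a stronger statement, without using Theorem A.

**Theorem 2.** Let $\ell\ge2$ and $d=k-\ell\ge2$. There are constants $q,s_0$ depending only on $k,\ell$ such that for every large $n$ divisible by $d$ there is a non-$\ell$-Hamiltonian $k$-graph $H_0$ on $n$ vertices for which *every* $\ell$-Hamiltonian saturated $H\supseteq H_0$ on the same vertex set satisfies $|H|\le\binom{\ell q+s_0}{k}\binom n\ell$. Hence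
$$\binom n\ell\Big/\binom k\ell^{2}\ \le\ \mathrm{sat}(n,k,\ell)\ \le\ \binom{\ell q+s_0}{k}\binom n\ell .$$

## 2. The lower bound: every $k$-set contains a covered $\ell$-set

This part works for all $k,\ell$. The purpose is to see that a saturated $H$ must cover many $\ell$-sets.

Let $H$ be saturated and let $e\notin H$. Some Hamiltonian cycle of $H+e$ uses $e$, since $H$ itself has none. An edge of that cycle consecutive to $e$ lies in $H$ and meets $e$ in $\ell$ vertices. So $e$ contains an $\ell$-set that lies in an edge of $H$; for $e\in H$ this is trivial. At most $|H|\binom k\ell$ different $\ell$-sets lie in edges of $H$, and each of them lies in $\binom{n-\ell}{k-\ell}$ $k$-sets. Hence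
$$\binom nk\le|H|\binom k\ell\binom{n-\ell}{k-\ell}.$$
Counting pairs ($\ell$-set inside a $k$-set) in two ways gives $\binom nk\binom k\ell=\binom n\ell\binom{n-\ell}{k-\ell}$, so $\binom nk/\binom{n-\ell}{k-\ell}=\binom n\ell/\binom k\ell$ and
$$|H|\ \ge\ \binom n\ell\Big/\binom k\ell^2 .$$
For $(k,\ell)=(4,2)$ this reads $|H|\ge\frac1{36}\binom n2$.

From now on $\ell\ge2$ and $d\ge2$.

## 3. Blocks with bounded capacity, and why one threshold is not enough

For the upper bound we need one saturated $H$ with $O(n^\ell)$ edges. Verifying saturation by hand for every non-edge is unpleasant, and it can be avoided. Start with a non-$\ell$-Hamiltonian $H_0$ and take any maximal non-$\ell$-Hamiltonian $H\supseteq H_0$. This $H$ is saturated automatically. Its edges are controlled as follows: if $e\in H$ then $H_0+e\subseteq H$ is not $\ell$-Hamiltonian. So it is enough that $H_0+e$ is $\ell$-Hamiltonian for all $k$-sets $e$ outside a family of size $O(n^\ell)$. A natural family is this: split $V$ into *units*, each of bounded size, and call $e$ spread if it meets at least $\ell+1$ units. The sets that are not spread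 number only $O(n^\ell)$.

How can we make $H_0$ non-$\ell$-Hamiltonian in a way that we control? By capacity. Fix a block $A$ of bounded size and a threshold $t$, and let all $k$-sets with at least $t$ vertices in $A$ be edges. However $A$ is placed on the cycle, it can serve (that is, meet in at least $t$ positions) only a bounded number of windows. If the capacities of all blocks add up to $N-1$, then $H_0$ is not $\ell$-Hamiltonian, and it is only one window short.

Which threshold? With linearly many blocks of bounded size, threshold $t$ gives $O(n\cdot n^{k-t})$ edges, which is $O(n^\ell)$ for $t=d+1$. With $t=d$ and blocks of size $q\ge d$ we would get at least $\frac1k\,m\binom{q}{d}\binom{n-q}{\ell}=\Omega(n^{\ell+1})$ edges for $m=\Omega(n)$ blocks: choose a block, $d$ of its vertices and $\ell$ vertices outside it, and note that a $k$-set arises at most $k$ times, since it meets at most $k$ blocks. That is too many, so the sensible first attempt uses threshold $d+1$ everywhere.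

**The attempt for $(k,\ell)=(4,2)$.** Here $d=2$ and $W_i=[2i,2i+4)$. Adjacent windows share two positions, and other windows are disjoint. A set $X$ of $14$ positions meets at most $8$ windows in at least $3$ positions. Indeed, suppose there were nine such windows, with $N>9$. Cut the cycle at an unused window and take the 1st, 3rd, 5th, 7th and 9th of them. These are pairwise disjoint, so $|X|\ge15$. Write $N-1=8m+y$ with $1\le y\le8$. Take blocks $A_1,\dots,A_m$ of size $14$, and a set $Y$ of size $3+2y$, which contains at most $y$ windows: $y+1$ of them would cover at least $4+2y$ positions (Lemma 1(b) below has the details). Since $n=2N=16m+2y+2$, there remain $u=2m-1$ vertices; call this set $U$. Let $H_0$ consist of the $4$-sets with at least $3$ vertices in some $A_i$, and of the $4$-subsets of $Y$. At most $8m+y=N-1$ windows can be edges, so $H_0$ is not $2$-Hamiltonian.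

**Where it stops.** Add to $H_0$ *all* $4$-subsets of $U$. Suppose that in some placement every window is an edge. By the capacity count some window $W$ is a $4$-subset of $U$. A window next to $W$ contains two vertices of $U$, so it has only two other vertices: it cannot have three in one $A_i$ and it is not inside $Y$. So it is again a subset of $U$, and going around the cycle, all of $V$ lies in $U$, which is absurd. Thus some saturated $H\supseteq H_0$ has at least $\binom{2m-1}{4}=\Omega(n^4)$ edges, while we want $O(n^2)$.

The obstruction is general and local. If $e$ sits on $W_0$, then $W_{-1}\setminus W_0=[-d,0)$ has only $d$ positions. So a block with threshold $d+1$ can serve $W_{-1}$ only if it contains a vertex of $e$; the same holds for $W_1$.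

**What gets past it.** Use two thresholds: linearly many *regular* blocks with threshold $d+1$, and a bounded number of *special* blocks with threshold $d$. The special blocks contribute only $O(n^{k-d})=O(n^\ell)$ edges, and they can serve the windows next to $e$. There is a second difficulty: $e$ uses up vertices of blocks, which are then not available elsewhere. So each block gets some slack: it has $q_t$ vertices, while $r_t=q_t-g_t$ well-placed vertices suffice to exhaust its capacity. A block that loses at most $g_t$ vertices to $e$ can stand anywhere. We shall arrange $g_{d+1}\ge\frac{d-1}2$. Then a spread set $e$ can take more than $g_{d+1}$ vertices from at most two regular blocks, and there are exactly two places next to $e$, where vertices of $e$ also help to serve windows. The rest of the proof makes this fit.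

## 4. How windows overlap

Write
$$k=\kappa d+\rho,\qquad 1\le\rho\le d .$$
Since $k>d$, $\kappa\ge1$; and $\ell=(\kappa-1)d+\rho$. Note that $\rho=d$, not $0$, when $d\mid k$. Two examples accompany the proof.

* **Example A:** $(k,\ell)=(5,3)$, so $d=2$, $\kappa=2$, $\rho=1$, $W_i=[2i,2i+5)$.
* **Example B:** $(k,\ell)=(4,2)$, so $d=2$, $\kappa=1$, $\rho=2$, $W_i=[2i,2i+4)$.

The integer $n$, and with it $N$, is always assumed large in terms of $k,\ell$.

**(F1)** Windows at cyclic index distance $\ge\kappa$ share at most $\rho$ positions, and windows at distance $\ge\kappa+1$ are disjoint.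

*Proof.* Windows at cyclic distance $\delta\le N/2$ share $\max(0,k-\delta d)+\max(0,k-(N-\delta)d)$ positions. If $N\ge2\kappa+2$, then $N-\delta\ge\kappa+1$, and $(\kappa+1)d\ge k$, so the second term is $0$. The first is at most $k-\kappa d=\rho$ if $\delta\ge\kappa$, and it is $0$ if $\delta\ge\kappa+1$. $\square$

**(F2)** Let $D\ge0$ and $N>3D$. Among any $D+2$ windows, two are at cyclic index distance $\ge D+1$.

*Proof.* Let $S$ be a set of indices with pairwise cyclic distances $\le D$, and fix $a\in S$. Every element of $S$ is $a+u$ with $u\in\{-D,\dots,D\}$. For two such offsets $|u-v|\le2D<N-D$, so the way around the cycle has length $N-|u-v|>D$, and cyclic distance $\le D$ forces $|u-v|\le D$. Hence the offsets lie in an integer interval with $D+1$ elements, and $|S|\le D+1$. $\square$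

We also need an offset $\lambda$, which will say where the territory of a block begins relative to its first window. Let $\lambda:=(\kappa-1)d$ if $\kappa\ge2$, and $\lambda:=\ell-1$ if $\kappa=1$. Then
$$\lambda\ge1,\qquad 2\lambda\ge\ell. \tag{1}$$
For $\kappa\ge2$: $\lambda\ge d\ge2$, and $\ell=(\kappa-1)d+\rho\le2(\kappa-1)d$ because $\rho\le d\le(\kappa-1)d$. For $\kappa=1$: $\ell\ge2$ gives $\ell-1\ge1$ and $2\ell-2\ge\ell$. In Example A, $\lambda=2$; in Example B, $\lambda=1$.

## 5. Block sizes and capacities

Let $t\in\{d,d+1\}$ be a threshold. Put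
$$w_t:=\min(\rho,t-\rho),\qquad g_t:=t-1-w_t=\max(\rho,t-\rho)-1 .$$
We have $g_t\ge0$ since $t\ge2$. Also $w_t\ge t-d$: indeed $\rho\ge1\ge t-d$ and $t-\rho\ge t-d$.

Where do good sizes come from? Suppose $\kappa\ge2$. The windows $W_{-\kappa},\dots,W_{-1}$ all contain $[-d,\rho)$, which has $d+\rho\ge t$ elements, so $t$ positions can serve $\kappa$ windows. To serve $\kappa+1$ windows one must serve two at distance $\ge\kappa$, which costs at least $2t-\rho$ positions. So blocks of size $2t-\rho-1$ have capacity $\kappa$ and slack $t-\rho-1$. We shall see that $2t-\rho$ positions can indeed serve $\kappa+1$ windows, while $\kappa+2$ windows contain two disjoint ones and cost $2t$. So blocks of size $2t-1$ have capacity $\kappa+1$ and slack $\rho-1$. Taking the better of the two gives the slack $g_t=\max(\rho,t-\rho)-1$.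

For $\kappa=1$ and $t=d+1$ the same recipe breaks down for lack of vertices: it uses $2d+1-\rho\ge d+1$ vertices for capacity $1$, or $2d+1$ vertices for capacity $2$, while there are only $d$ vertices per window. So for $\kappa=1$ we let a block serve a long run of $2x$ windows, in which a position shared by two adjacent windows counts twice.

Let $x=1$ if $t=d$ and $x=2d$ if $t=d+1$. Call $t$ of type I if $2\rho\le t$ and of type II if $2\rho>t$. Define $M_t$ (capacity), $r_t$ (sufficient number of positions) and $q_t$ (block size):

| case | $M_t$ | $r_t$ | $q_t$ |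
|---|---|---|---|
| $\kappa\ge2$, type I | $\kappa$ | $t$ | $2t-1-\rho$ |
| $\kappa\ge2$, type II | $\kappa+1$ | $2t-\rho$ | $2t-1$ |
| $\kappa=1$, type I | $2x$ | $2xt-(2x-1)\rho$ | $(2x+1)t-2x\rho-1$ |
| $\kappa=1$, type II | $2x$ | $(x+1)t-\rho$ | $(x+1)t-1$ |

Subtracting columns, $q_t-r_t=t-\rho-1$ in type I and $\rho-1$ in type II, so in all cases
$$q_t-r_t=g_t. \tag{2}$$
Moreover $M_t\ge\kappa$. Also $M_td\ge\lambda$: for $\kappa\ge2$, $\kappa d\ge(\kappa-1)d$; for $\kappa=1$, $2xd\ge\rho-1$. Finally $q_t\ge r_t\ge1$, because $\rho\le d\le t$ gives $r_t\ge t$ in the first three rows and $r_t\ge xt$ in the last.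

In Example A: $t=3$ is type I with $M_3=2$, $r_3=3$, $q_3=4$, $w_3=1$, $g_3=1$; and $t=2$ is type I with $M_2=2$, $r_2=q_2=2$, $w_2=1$, $g_2=0$. In Example B: $t=3$ is type II with $x=4$, $M_3=8$, $r_3=13$, $q_3=14$, $w_3=1$, $g_3=1$; and $t=2$ is type II with $x=1$, $M_2=2$, $r_2=2$, $q_2=3$, $w_2=0$, $g_2=1$.

**Lemma 1.** (a) If $X\subset\mathbb Z_n$ and $|X|\le q_t$, then at most $M_t$ windows satisfy $|W_i\cap X|\ge t$. (b) If $X\subset\mathbb Z_n$ and $|X|\le k+yd-1$, where $y\ge0$ is bounded in terms of $k,\ell$, then at most $y$ windows are contained in $X$.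

*Proof of (a).* Suppose that $M_t+1$ windows satisfy $|W_i\cap X|\ge t$. We show $|X|>q_t$.

If $\kappa\ge2$ and $t$ is of type I, apply (F2) with $D=\kappa-1$ to these $\kappa+1$ windows: two are at distance $\ge\kappa$. By (F1) they share at most $\rho$ positions, so $|X|\ge2t-\rho>q_t$.

If $\kappa\ge2$ and $t$ is of type II, apply (F2) with $D=\kappa$ to the $\kappa+2$ windows: two are at distance $\ge\kappa+1$, hence disjoint, so $|X|\ge2t>q_t$.

Let $\kappa=1$. By (F1), and since adjacent windows share $k-d=\rho$ positions, only cyclically adjacent windows meet, in $\rho$ positions, and each position lies in at most two windows. We have $2x+1<N$ windows. They do not exhaust the cycle, so they contain at most $2x$ adjacent pairs, and counting each position of $X$ with multiplicity gives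
$$|X|\ge(2x+1)t-2x\rho .$$
In type I this exceeds $q_t$. For type II, cut the cycle at an index not among our windows and take the 1st, 3rd, …, $(2x+1)$-th of them in the resulting linear order. These $x+1$ windows are at pairwise cyclic distance $\ge2$; across the cut this holds because an unused index lies between. So they are pairwise disjoint and $|X|\ge(x+1)t>q_t$.

*Proof of (b).* Suppose $y+1$ windows lie in $X$, and let $N\ge(y+1)(\kappa+2)$. The $N-(y+1)$ unused indices form at most $y+1$ gaps, so some gap contains at least $\kappa+1$ consecutive indices. After a rotation these are $N-\kappa-1,\dots,N-1$. Our windows then have indices $0\le i_0<\dots<i_y\le N-\kappa-2$. They are ordinary intervals in $[0,n)$, since $(N-\kappa-2)d+k\le(N-1)d<n$. For $s\ge1$, all earlier windows end at or before $(i_s-1)d+k$, so the last $d$ positions of $W_{i_s}$ lie in none of them. Hence $|X|\ge k+yd$, a contradiction. $\square$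

## 6. Patterns that serve a full run with $r_t$ positions

Lemma 1 bounds what a block can do. Now we show that $r_t$ positions reach the bound on a run of consecutive windows, with control over how the pattern ends: exactly $s$ of its positions lie to the right of $0$. Next to $e$ these $s$ positions will be filled by vertices of $e$. The condition $s\ge t-d$ below is the obstruction of Section 3, and a pattern with $s=0$ exists only for $t=d$.

**Lemma 2 (patterns).** Let $t\in\{d,d+1\}$ and $M=M_t$. For every integer $s$ with $t-d\le s\le w_t$ there is $P_s\subset\mathbb Z$ with $|P_s|=r_t$, $P_s\subset[-Md+\lambda,s)$, $P_s\cap[0,\infty)=[0,s)$, and $|P_s\cap W_i|\ge t$ for $-M\le i\le-1$, where here $W_i=[id,id+k)\subset\mathbb Z$.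

*Proof.* Note that $0\le s\le\rho$ and $s\le t-\rho$.

**Case $\kappa\ge2$, type I.** The aim is to put everything into the common part of $\kappa$ windows. Let $P_s=[-(t-s),s)$, of size $t=r_t$. Since $t-s\le d$ and $s\le\rho$, we have $P_s\subset[-d,\rho)$. For $-\kappa\le i\le-1$, $W_i=[id,(i+\kappa)d+\rho)\supset[-d,\rho)$, so $W_i$ contains all $t$ elements. Finally $-Md+\lambda=-\kappa d+(\kappa-1)d=-d$.

**Case $\kappa\ge2$, type II.** Now $M=\kappa+1$ and $w_t=t-\rho$. The aim is two overlapping groups of $t$ positions, with $\rho$ positions in common. Choose $T\subset[-d+\rho,0)$ with $|T|=t-\rho-s$; this is possible since $0\le t-\rho-s\le d-\rho$. Put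
$$P_s=[-d-(t-\rho),\,-d+\rho)\ \cup\ T\ \cup\ [0,s),$$
of size $t+(t-\rho-s)+s=2t-\rho=r_t$. As $t-\rho\le d$, its lower end is $\ge-2d=-Md+\lambda$. The window $W_{-\kappa-1}=[-(\kappa+1)d,-d+\rho)$ contains the first interval, which has $t$ elements. For $-\kappa\le i\le-1$ the window $W_i\supset[-d,\rho)$ contains $[-d,-d+\rho)$, $T$ and $[0,s)$, together $\rho+(t-\rho-s)+s=t$ elements.

**Case $\kappa=1$.** Here $\rho=\ell$ and $M=2x$. The aim is to use the overlaps of adjacent windows. Let $L_i=[id,id+\rho)$ and $C_i=[id+\rho,(i+1)d)$, so that $W_i=L_i\cup C_i\cup L_{i+1}$ and $|C_i|=d-\rho$. The two ends are as follows.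

* $E_R=T\cup[0,s)$ with $T\subset C_{-1}$, $|T|=t-\rho-s\in[0,d-\rho]$; and $[0,s)\subset L_0$.
* $E_L$ is $C_{-2x}$ together with the last $t-d\in\{0,1\}$ positions of $L_{-2x}$.

Then $|E_L|=|E_R|=t-\rho$. All elements of $E_L$ are at least $-2xd+\rho-1=-Md+\lambda$. All other elements used below are at least $-(2x-1)d=-Md+d\ge-Md+\lambda$.

*Type I.* Let
$$P_s=E_L\cup E_R\cup\bigcup_{i=1}^{2x-1}L_{-i}\cup\bigcup_{i=2}^{2x-1}C'_{-i},$$
where $C'_{-i}\subset C_{-i}$ and $|C'_{-i}|=t-2\rho\in[0,d-\rho]$ (the upper bound is $t-d\le\rho$). The window $W_{-1}$ contains $L_{-1}\cup E_R$, that is, $\rho+(t-\rho)=t$ elements. The window $W_{-2x}$ contains $E_L\cup L_{-2x+1}$, again $t$ elements. For $2\le i\le2x-1$, $W_{-i}$ contains $L_{-i}$, $L_{-i+1}$ and $C'_{-i}$, that is, $2\rho+(t-2\rho)=t$ elements. The size is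
$$2(t-\rho)+(2x-1)\rho+(2x-2)(t-2\rho)=2xt-(2x-1)\rho=r_t .$$

*Type II.* Let
$$P_s=E_L\cup E_R\cup\bigcup_{\substack{i\text{ odd}\\1\le i\le2x-1}}L_{-i}\cup\bigcup_{\substack{i\text{ even}\\2\le i\le2x-2}}L'_{-i},$$
where $L'_{-i}\subset L_{-i}$ and $|L'_{-i}|=t-\rho$; this is possible since $t-\rho\le\rho$. The windows $W_{-1}$ and $W_{-2x}$ get $t$ elements as before, since $1$ and $2x-1$ are odd. For $2\le i\le2x-1$, one of $i,i-1$ is odd in $[1,2x-1]$ and the other is even in $[2,2x-2]$ (endpoints included), so $W_{-i}\supset L_{-i}\cup L_{-i+1}$ contains at least $\rho+(t-\rho)=t$ elements. The size is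
$$2(t-\rho)+x\rho+(x-1)(t-\rho)=(x+1)t-\rho=r_t .$$
In all cases $P_s\cap[0,\infty)=[0,s)$ by construction. $\square$

In Example A with $t=3$, only $s=1$ is allowed, and $P_1=[-2,1)$ is the common part of $W_{-2}=[-4,1)$ and $W_{-1}=[-2,3)$. With $t=2$ we have $P_0=[-2,0)$ and $P_1=[-1,1)$. In Example B with $t=3$, $s=1$, all $C_i$ are empty, and the pattern takes $1,2,1,2,1,2,1,2,1$ positions from $L_{-8},L_{-7},\dots,L_0$. These are $13$ positions, and each of the eight windows $L_i\cup L_{i+1}$ gets $3$.

## 7. The hypergraph $H_0$

Set $M=M_{d+1}$, $q=q_{d+1}$, $g=g_{d+1}$ for regular blocks; $M'=M_d$, $z=q_d$, $h=g_d$ for special blocks; and $p:=k\ge4$. Write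
$$N-1=mM+pM'+y,\qquad 1\le y\le M .$$
Partition $V$ into regular blocks $A_1,\dots,A_m$ of size $q$, special blocks $Z_1,\dots,Z_p$ of size $z$, a set $Y$ of size $k+yd-1$, and a set $U$ of the remaining vertices, called *singles*. The set $Y$ absorbs the remainder, so that the capacities add up to exactly $N-1$.

**There are enough vertices.** We must check $|U|\ge0$. Let $\sigma=dM-q$ and $\sigma'=dM'-z$. Since $n=dN=d(mM+pM'+y+1)$,
$$u:=|U|=d(mM+pM'+y+1)-mq-pz-(k+yd-1)=m\sigma+p\sigma'+1-\ell .$$

For $\kappa\ge2$: $\sigma=\kappa d-(2d+1-\rho)=(\kappa-2)d+\rho-1\ge0$ if $t=d+1$ is of type I, and $\sigma=(\kappa+1)d-(2d+1)=(\kappa-1)d-1>0$ in type II. Further, $\sigma'=\kappa d-(2d-1-\rho)=(\kappa-2)d+\rho+1\ge2$ if $t=d$ is of type I, and $\sigma'=(\kappa+1)d-(2d-1)=(\kappa-1)d+1\ge2$ in type II. So $u\ge2k+1-\ell>0$.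

For $\kappa=1$ and $t=d+1$ we have $x=2d$ and $M=4d$. In type I, $q=(4d+1)(d+1)-4d\ell-1=4d^2+5d-4d\ell$ and $\sigma=d(4\ell-5)>0$. In type II, $q=(2d+1)(d+1)-1=2d^2+3d$ and $\sigma=d(2d-3)>0$. Since $p\sigma'+1-\ell$ is bounded, $u\ge0$ once $n$, and hence $m$, is large.

**Definition ($H_0$).** $H_0$ consists of all $k$-sets $f\subset V$ with $|f\cap A_i|\ge d+1$ for some $i$, or $|f\cap Z_j|\ge d$ for some $j$, or $f\subset Y$.

In Example A: $m$ blocks of size $4$, five special pairs, $|Y|=4+2y$, and $u=0\cdot m+5\cdot2+1-3=8$ singles. The edges are the $5$-sets with three vertices in a regular block, the $5$-sets containing a special pair, and the $5$-subsets of $Y$.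

**$H_0$ is not $\ell$-Hamiltonian.** For any placement of $V$ on $\mathbb Z_n$, Lemma 1(a) allows at most $M$ windows with $\ge d+1$ positions of a given $A_i$ and at most $M'$ windows with $\ge d$ positions of a given $Z_j$, and Lemma 1(b) allows at most $y$ windows inside $Y$. So at most $mM+pM'+y=N-1<N$ windows are edges.

## 8. Adding a spread set creates a Hamiltonian cycle

For a $k$-set $e$ let $c(e)$ be the number of regular blocks met by $e$ plus $|e\cap U|$. For instance, if $e$ has three vertices in $A_1$, one in $Z_1$ and one in $U$ (with $k=5$), then $c(e)=2$.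

**Lemma 3.** If $c(e)\ge\ell+1$ then $H_0+e$ is $\ell$-Hamiltonian.

*Proof.* Let $a_i=|e\cap A_i|$, $b_j=|e\cap Z_j|$, $b_Y=|e\cap Y|$.

**Step 1: how much $e$ can take from blocks.** This step turns $c(e)\ge\ell+1$ into a bound on the excess of $e$. Since $k=\sum a_i+\sum b_j+b_Y+|e\cap U|$, the difference $k-c(e)$ equals the left side of
$$\sum_i\max(0,a_i-1)+\sum_jb_j+b_Y\ \le\ d-1, \tag{3}$$
and $k-c(e)\le k-\ell-1=d-1$. In particular $a_i\le d$, $b_j\le d-1$, $b_Y\le d-1$. We also record
$$g\ge\tfrac{d+1}2-1=\tfrac{d-1}2,\qquad h\ge\tfrac d2-1,\qquad h\ge0 .$$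

**Step 2: the two blocks next to $e$.** This step finds the blocks that lose more than their slack. Call $A_i$ *critical* if $a_i\ge g+1$, and let $\nu$ be the number of critical blocks. Each contributes at least $g$ to (3). Three of them would give $3g\le d-1\le2g$, so $g\le0$, contradicting $g\ge\frac{d-1}2>0$. So $\nu\le2$. Let the two *adjacent* blocks be the $\nu$ critical blocks together with the $2-\nu$ special blocks having the largest $b_j$.

Every non-adjacent regular block has $a_i\le g$. We claim that every non-adjacent special block has $b_j\le h$.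

* If $\nu=0$, then $b_j$ is at most the third largest of the $b$'s, so $b_j\le\frac{d-1}3$.
* If $\nu=1$, then $\sum b\le d-1-g\le\frac{d-1}2$, and $b_j$ is at most the second largest, so $b_j\le\frac{d-1}4$.
* If $\nu=2$, then $\sum b\le d-1-2g\le0$, so $b_j=0$.

In all cases $b_j\le\lfloor\frac{d-1}3\rfloor$. For $d=2,3$ this is $0\le h$. For $d\ge4$, $\frac{d-1}3\le\frac d2-1\le h$. The claim follows.

**Step 3: the order of the runs.** This step decides which block serves which windows. Put the vertices of $e$ on $W_0=[0,k)$. Divide the windows $W_1,\dots,W_{N-1}$ into consecutive runs, one for each $A_i$ (of length $M$), one for each $Z_j$ (of length $M'$) and one for $Y$ (of length $y$); the lengths add up to $N-1$. The order is: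

* first, starting at $W_1$, the run of one adjacent block, called $R$;
* then, in any order, all non-adjacent regular and special blocks and $Y$, except that a non-adjacent special block $Z_P$, then $Y$, then a non-adjacent special block $Z_{P'}$ stand consecutively;
* finally, ending at $W_{N-1}$, the run of the other adjacent block, called $L$.

At most two special blocks are adjacent and $p\ge4$, so $Z_P$ and $Z_{P'}$ exist.

**Step 4: the positions assigned to each run.** For each run we choose positions, to be filled with vertices of its block so that all windows of the run are served. Let $t=d+1$ for regular and $t=d$ for special blocks. Patterns can be reflected by $\varphi(v)=k-1-v$. We have $\varphi(W_i)=W_{-i}$ and $\varphi([0,s))=[k-s,k)$, and $\varphi([-M_td+\lambda,0))$ is the set of positions from $k$ to $M_td+k-1-\lambda$, both included. Its right end satisfies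
$$M_td+k-1-\lambda=(M_t+1)d+\ell-1-\lambda<(M_t+1)d+\lambda, \tag{4}$$
because $\ell\le2\lambda$ by (1).

* *Ordinary run* (every non-adjacent block except $Z_{P'}$), on windows $i,\dots,i'-1$ with $i'=i+M_t$: use $i'd+P_{t-d}$, which exists since $t-d\le w_t$. By Lemma 2 every window of the run gets $\ge t$ positions. The set lies in $[id+\lambda,\,i'd+(t-d))$. As $\lambda\ge1\ge t-d$, this is inside $[id+\lambda,i'd+\lambda)$. If $t=d$, the set even lies in $[id+\lambda,i'd)$.
* *$Y$*, on windows $i,\dots,j$ with $j=i+y-1$: use all positions $[id,jd+k)$, of number $k+(y-1)d$.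
* *$Z_{P'}$*, on windows $j+1,\dots,j+M'$ following $Y$: use $jd+\varphi(P_0)$ with $t=d$. Since $\varphi(W_{-i})=W_i$, all windows of the run get $\ge d$ positions. By (4), the set lies in $[jd+k,\,i''d+\lambda)$ with $i''=j+M'+1$.
* *$L$*, with $b=|e\cap L|$ and $s:=\min(b,w_t)$: use $P_s$ modulo $n$, for the windows $W_{-M_t},\dots,W_{-1}$. Lemma 2 applies: $t-d\le b\le t-1$, since $0\le b\le d-1$ for special $L$, and $1\le g+1\le b\le d$ for critical $L$; together with $w_t\ge t-d$ this gives $t-d\le s\le w_t$. The part outside $W_0$ lies in $[(N-M_t)d+\lambda,n)$, and the part inside $W_0$ is $[0,s)$.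
* *$R$*, with $s':=\min(|e\cap R|,w_t)$: likewise use $\varphi(P_{s'})$ for the windows $W_1,\dots,W_{M_t}$. The part inside $W_0$ is $[k-s',k)$, and by (4) the part outside lies in $[k,(M_t+1)d+\lambda)$.

The block $Y$ needs special neighbors for the following reason. Its positions start at $id$ and end at $(j+1)d+\ell-1$. A regular ordinary run before $Y$ would take the position $id$ (its pattern $P_1$ contains $0$), while a special one stops before it. And since $\ell>\lambda$, an ordinary territory after $Y$, starting at $(j+1)d+\lambda$, would begin inside $Y$, while the reflected pattern $\varphi(P_0)$ starts exactly where $Y$ ends.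

In Example A with $e\subset U$, both adjacent blocks are special with $s=s'=0$: $R$ gets $\varphi(\{-2,-1\})=\{5,6\}$, which lies in $W_1=[2,7)$ and in $W_2=[4,9)$.

**Step 5: the assigned sets are pairwise disjoint.** We claim: if an ordinary run other than that of $Z_P$, or the triple $Z_P,Y,Z_{P'}$, occupies the windows $i_0,\dots,i_0'-1$, then its positions lie in its territory $[i_0d+\lambda,i_0'd+\lambda)$. For ordinary runs this was shown in Step 4. For the triple, let $Y$ occupy the windows $i,\dots,j$, so $i=i_0+M'$ and $i_0'=j+M'+1$. Then
$$Z_P\subset[i_0d+\lambda,\,id),\qquad Y=[id,\,jd+k),\qquad Z_{P'}\subset[jd+k,\,i_0'd+\lambda)$$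
as position sets. These are consecutive intervals because $i_0d+\lambda\le id$ (as $\lambda\le M'd$) and $jd+k\le i_0'd+\lambda$ (as $k\le(\kappa+1)d\le(M'+1)d$). So the claim holds, and the three parts are disjoint.

Let $i_1$ be the first window index after the run of $R$, and $i_2$ the first window index of the run of $L$. The territories tile $[i_1d+\lambda,i_2d+\lambda)$. The positions of $R$ outside $W_0$ lie in $[k,i_1d+\lambda)$ and those of $L$ outside $W_0$ lie in $[i_2d+\lambda,n)$. So outside $W_0$ all assigned sets are pairwise disjoint. The territories avoid $W_0=[0,k)$: they start at $i_1d+\lambda\ge(\kappa+1)d\ge k$, and they end at $i_2d+\lambda\le n$, since $i_2=N-M_t$ for the threshold $t$ of $L$ and $\lambda\le M_td$. Inside $W_0$, the sets $[0,s)$ and $[k-s',k)$ are disjoint, since $s,s'\le\rho\le d$ and $k\ge d+\rho$.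

**Step 6: every block has enough vertices.** Fill $W_0$ with $e$: put $s\le|e\cap L|$ vertices of $e\cap L$ on $[0,s)$, $s'\le|e\cap R|$ vertices of $e\cap R$ on $[k-s',k)$, and the remaining vertices of $e$ arbitrarily. All other assigned positions must be filled with vertices outside $e$.

* A non-adjacent regular or special block $B$ needs $r_t=q_t-g_t$ vertices, by (2), and has $q_t-|e\cap B|\ge q_t-g_t$ available, because $|e\cap B|\le g_t$ by Step 2.
* $Y$ needs $k+(y-1)d$ vertices and has $k+yd-1-b_Y\ge k+yd-1-(d-1)=k+(y-1)d$ available.
* $L$ needs $r_t-s$ further vertices and has $q_t-b$ available, so by (2) we need $b-s\le g_t$. If $s=b$ this holds since $g_t\ge0$. If $s=w_t$ then $b-s\le t-1-w_t=g_t$. The same holds for $R$.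

Put all remaining vertices on the remaining positions arbitrarily.

**Step 7: all windows are edges of $H_0+e$.** We have $W_0=e$. Every other window belongs to exactly one run. If it is the run of a regular or special block, the window contains at least $t$ vertices of that block ($d+1$ for a regular one, $d$ for a special one); if it is the run of $Y$, the window lies inside $Y$. So every window other than $W_0$ is an edge of $H_0$, and $H_0+e$ is $\ell$-Hamiltonian. $\square$

## 9. Counting the edges of a saturated $H\supseteq H_0$

**Proof of Theorem 2.** Let $H\supseteq H_0$ be any $\ell$-Hamiltonian saturated $k$-graph on $V$. One exists: since $H_0$ is not $\ell$-Hamiltonian and the complete $k$-graph is, take a maximal non-$\ell$-Hamiltonian $k$-graph containing $H_0$.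

No $e\in H$ has $c(e)\ge\ell+1$: otherwise $H\supseteq H_0+e$ would be $\ell$-Hamiltonian by Lemma 3. So every edge of $H$ has $c(e)\le\ell$, which means that it lies in the union of $Y\cup Z_1\cup\dots\cup Z_p$ and at most $\ell$ of the $m+u$ units, where the units are the regular blocks and the singles. Each unit has size at most $q$. Put
$$s_0:=pz+k+Md-1\ \ge\ pz+|Y| ,$$
a constant depending only on $k,\ell$, as is $q$. The units are disjoint and nonempty, so $m+u\le n$, and $m+u\ge\ell$ for $n$ large. Choosing $\ell$ units that include those met by the edge, and then the edge inside a set of at most $\ell q+s_0$ vertices, we get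
$$|H|\le\binom{m+u}{\ell}\binom{\ell q+s_0}{k}\le\binom{\ell q+s_0}{k}\binom n\ell .$$
The lower bound in Theorem 2 was proved in Section 2. $\blacksquare$

**Proof of Theorem 1.** For $\ell\ge2$ and $d\ge2$, Theorem 2 gives $\mathrm{sat}(n,k,\ell)=\Theta(n^\ell)$. If $\ell=1$, this is the theorem of Clark and Entringer for $k=2$ and Theorem A for $k\ge3$. If $d=1$, that is $\ell=k-1$, it is the quoted result $\mathrm{sat}(n,k,k-1)=\Theta(n^{k-1})$. So the conjecture holds for all $k\ge2$ and $1\le\ell\le k-1$. $\blacksquare$
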